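# A soluble group with $a_3=1$ and $3$-length $3$: uniqueness subgroups and $p$-length

## The Sylow 2-subgroups of Sym(4)

Take $G=\mathrm{Sym}(4)$ and $p=2$. There are three ways to split $\{1,2,3,4\}$ into two pairs, and the stabilizers of these three pairings are the three Sylow $2$-subgroups of $G$, each dihedral of order $8$. Let $V$ be the normal four-group.

How small can a subgroup be and still "know" which Sylow subgroup it lies in? The trivial subgroup lies in all three. So does $\langle(1\,2)(3\,4)\rangle$, because $V$ fixes every pairing. But $(1\,2)$ fixes the pairing $12|34$ and exchanges $13|24$ with $14|23$. Hence $\langle(1\,2)\rangle$, of order $2=2^1$, lies in exactly one Sylow $2$-subgroup.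

Next we measure how $2$-groups and odd-order groups alternate in $G$. The series $1<V<\mathrm{Alt}(4)<\mathrm{Sym}(4)$ has factors of orders $4,3,2$, so two of its factors are $2$-groups. One $2$-factor does not suffice: $G$ has no nontrivial normal subgroup of odd order, so a suitable series would begin with a normal $2$-subgroup, hence inside $V$, and $G/V\cong\mathrm{Sym}(3)$ would have to have odd order. So we have an exponent $1$ and a length $2=1+1$.

Now the definitions. All groups are finite and $p$ is a prime. A group is *$p$-soluble* if it has a normal series in which every factor is a $p$-group or a $p'$-group (a group of order prime to $p$). Subgroups, quotients, and sections (quotients of subgroups) of $p$-soluble groups are $p$-soluble.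

**Definition ($p$-length).** For $p$-soluble $G$, the $p$-length $\lambda_p(G)$ is the least number of $p$-factors among all normal series $1=G_0\le G_1\le\cdots\le G_m=G$, each $G_i\trianglelefteq G$, in which every factor $G_i/G_{i-1}$ is a $p$-group or a $p'$-group.

**Definition (uniqueness subgroup).** A $p$-subgroup of $G$ is a *$p$-uniqueness subgroup*, or is *$p$-unique in $G$*, if it is contained in exactly one Sylow $p$-subgroup of $G$.

**Definition (uniqueness exponent).** $a_p(G)$ is the least $k\ge0$ such that some subgroup of $G$ of order $p^k$ is $p$-unique. (A Sylow $p$-subgroup is $p$-unique, so $a_p(G)$ exists.) The *$p$-uniqueness* of $G$ is the order $p^{a_p(G)}$; what follows concerns the exponent.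

So $a_2(\mathrm{Sym}(4))=1$ and $\lambda_2(\mathrm{Sym}(4))=2$. Here are three more values by hand. A nontrivial $p$-group has $a_p=0$ and $\lambda_p=1$. The group $\mathrm{Sym}(3)$ has three Sylow $2$-subgroups of order $2$ over the normal subgroup of order $3$, so $a_2=1$ and $\lambda_2=1$. The group $SL_2(3)$ has four Sylow $3$-subgroups of order $3$ over a normal quaternion group $Q_8$, so $a_3=1$ and $\lambda_3=1$. In general $a_p(G)=0$ means that the Sylow $p$-subgroup is normal, and then $\lambda_p(G)\le1$.

Must a group with a small uniqueness subgroup have small $p$-length? Berger's conjecture, going back to Thompson, says that for each $p$ there is a linear function $f_p$ with $\lambda_p(G)\le f_p(k)$ whenever a $p$-soluble $G$ has a $p$-unique subgroup of order $p^k$. Our subject is a sharper statement, which comes from the *Journal of Mathematical & Computer Applications*.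

**Conjecture 3.** *If $G$ is a $p$-soluble finite group, then $\lambda_p(G)\le a_p(G)+1$.*

The conjecture is false. We shall prove three theorems.

**Theorem A.** *There is a finite soluble group $G$ with $a_3(G)=1$ and $\lambda_3(G)=3$. Explicitly, $G=C_3\wr\big(\mathbb F_4^3\rtimes GU_3(2)\big)$ (regular wreath product).*

**Theorem B.** *Let $G$ be $p$-soluble with $a_p(G)=1$. If $p\ne3$, then $\lambda_p(G)\le2$, as conjectured. If $p=3$, then $\lambda_3(G)\le3$; if moreover $\lambda_3(G)=3$, then $G$ has a section isomorphic to $SL_2(3)$ (so its Sylow $2$-subgroups are nonabelian). Both bounds are attained.*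

**Theorem C.** *(i) For every prime $p$ and $k\ge0$ there is a finite soluble group with $a_p=k$ and $\lambda_p=k+1$. (ii) For every $k\ge1$ there is a finite soluble group with $a_3=k$ and $\lambda_3=k+2$. So for $p=3$ the conjecture fails at every value $k\ge1$ of $a_3$.*

We make no claim about the conjecture for $p\ne3$ and $a_p\ge2$.

## The upper $p$-series, Hall–Higman, and coprime action

We write $[a,b]=aba^{-1}b^{-1}$ and $a^g=g^{-1}ag$. As usual, $O_p(G)$ and $O_{p'}(G)$ are the largest normal $p$-subgroup and $p'$-subgroup, and $O_{p'p}(G)$ is the preimage in $G$ of $O_p(G/O_{p'}(G))$. Note that $O_p(G/O_{p'p}(G))=1$.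

The *upper $p$-series* $1=P_0\le N_0<P_1<N_1<\cdots$ is defined by $N_i/P_i=O_{p'}(G/P_i)$ and $P_{i+1}/N_i=O_p(G/N_i)$ (the last step may be trivial), and $\lambda_p(G)$ equals the number of its $p$-factors. For $\mathrm{Sym}(4)$ and $p=2$ it reads $N_0=1$, $P_1=V$, $N_1=\mathrm{Alt}(4)$, $P_2=\mathrm{Sym}(4)$. Reading off the series gives
$$\lambda_p(G)=1+\lambda_p\big(G/O_{p'p}(G)\big)\quad\text{if } p\mid|G|,\qquad \lambda_p(G)=0 \text{ if } p\nmid|G|. \tag{1}$$
Pulling back a shortest series of $G/O_p(G)$ gives, for every $p$-soluble $G$,
$$\lambda_p(G)\le 1+\lambda_p\big(G/O_p(G)\big). \tag{2}$$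

**(HH)** (Hall–Higman, Lemma 1.2.3; Gorenstein, *Finite Groups*, Thm 6.3.2.) Let $G$ be $p$-soluble. If $O_{p'}(G)=1$, then $C_G(O_p(G))\le O_p(G)$. If $O_p(G)=1$, then $C_G(O_{p'}(G))\le O_{p'}(G)$.

**Coprime action.** Let $A$ act on $K$, with $|A|,|K|$ coprime and one of the groups soluble.

- **(C1)** For each prime $r$ there is an $A$-invariant Sylow $r$-subgroup of $K$, and any two are conjugate by an element of $C_K(A)$ (Gorenstein, Thm 6.2.2).
- **(C2)** If $N\trianglelefteq K$ is $A$-invariant, then $C_{K/N}(A)$ is the image of $C_K(A)$. In particular, if $A$ is trivial on $N$ and on $K/N$, then $K=C_K(A)N=C_K(A)$; and if $K$ is an $r$-group on whose Frattini quotient $K/\Phi(K)$ the group $A$ is trivial, then $K=C_K(A)\Phi(K)=C_K(A)$.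
- **(C3)** If $K$ is abelian, then $K=C_K(A)\times[K,A]$.

**(Cr)** (Thompson critical subgroup; Gorenstein, Thm 5.3.11.) Every $p$-group $R$ has a characteristic subgroup $C$ such that $C/Z(C)$ is elementary abelian and every nontrivial $p'$-automorphism of $R$ acts nontrivially on $C$. For instance, if $R$ is elementary abelian or extraspecial, $C=R$ has these properties.

## Uniqueness subgroups in quotients

**Lemma 1.** *Let $P\le S\in\mathrm{Syl}_p(G)$ and $N\trianglelefteq G$.*

1. *If $P$ is $p$-unique in $G$, then $PN/N$ is $p$-unique in $G/N$. Hence $a_p(G/N)\le a_p(G)$.*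
2. *If $N$ is a $p$-group, then $P$ is $p$-unique in $G$ if and only if $PN/N$ is $p$-unique in $G/N$.*
3. *If $N$ is a $p'$-group, then $P$ is $p$-unique in $G$ if and only if $PN/N$ is $p$-unique in $G/N$ and $C_N(P)=C_N(S)$.*

*Proof.* (1) Every Sylow $p$-subgroup of $G/N$ has the form $S_1N/N$ with $S_1\in\mathrm{Syl}_p(G)$. If $PN/N\le S_1N/N$, then $P\le S_1N$. Since $S_1$ is Sylow in $S_1N$, we have $P\le S_1^n$ for some $n\in N$. By uniqueness $S_1^n=S$, so $S_1N=SN$. Taking $|P|=p^{a_p(G)}$ and noting $|PN/N|\le|P|$, we get the inequality.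

(2) "Only if" is (1). Conversely, every Sylow $p$-subgroup of $G$ contains $N$, so those containing $P$ correspond bijectively to those of $G/N$ containing $PN/N$.

(3) Let $P$ be $p$-unique. The first condition is (1). If $c\in C_N(P)$, then $P=P^c\le S^c$, so $S^c=S$ and $[S,c]\le S\cap N=1$. Thus $C_N(P)\le C_N(S)$; the reverse inclusion holds because $P\le S$. Conversely, assume both conditions and let $P\le S_1\in\mathrm{Syl}_p(G)$. Then $S_1N=SN$, so $S_1=S^k$ with $k\in N$. For $y\in P$ we have $y\in k^{-1}Sk$, so $kyk^{-1}\in S$ and $[k,y]=kyk^{-1}y^{-1}\in S\cap N=1$. So $k\in C_N(P)=C_N(S)$ and $S_1=S$. $\square$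

To see (3) at work, take $p=2$, $G=\mathrm{Sym}(3)\times\mathrm{Sym}(3)$, $N=C_3\times C_3$, and $S=\langle s\rangle\times\langle s'\rangle$ with involutions $s,s'$; then $C_N(S)=1$. Let $P=\langle(s,s')\rangle$. It centralizes nothing in $N$, and its image in the $2$-group $G/N$ is $2$-unique, so $P$ is $2$-unique. By contrast $\langle(s,1)\rangle$ centralizes $1\times C_3$ and is not $2$-unique; indeed it lies in three Sylow subgroups. So $a_2(G)=1$ although $|S|=4$.

**Remark 2.** If $1$ is $p$-unique in $Y$, then $Y$ has a normal Sylow $p$-subgroup; if also $O_p(Y)=1$, then $Y$ is a $p'$-group.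

## Two wreath products

In a regular wreath product $X\wr H=X^\Omega\rtimes H$ with $\Omega=H$, every nontrivial element of $H$ moves every coordinate.

**Lemma 3.** *Let $O_p(H)=1$ and $G=C_p\wr H$. Then $a_p(G)=a_p(H)$ and $\lambda_p(G)=\lambda_p(H)+1$.*

*Proof.* Let $W$ be the base group. By Lemma 1(1), $a_p(G)\ge a_p(G/W)=a_p(H)$. If $P\le H$ is $p$-unique in $H$ of order $p^{a_p(H)}$, then $P$ is $p$-unique in $G$ by Lemma 1(2). So $a_p(G)=a_p(H)$.

Since $W$ is abelian and elements outside $W$ permute the coordinates nontrivially, $C_G(W)=W$. Now $[O_{p'}(G),W]\le O_{p'}(G)\cap W=1$, so $O_{p'}(G)\le W$ and hence $O_{p'}(G)=1$. Also $O_p(G)/W\le O_p(G/W)\cong O_p(H)=1$, so $O_p(G)=W$. Now (1) gives $\lambda_p(G)=1+\lambda_p(H)$. $\square$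

For $H=\mathrm{Sym}(3)$ and $p=2$, the group $C_2\wr\mathrm{Sym}(3)$ has $a_2=1$ and $\lambda_2=2$, like $\mathrm{Sym}(4)$. The lemma says that one extra $p$-layer at the bottom is free.

**Reformulation.** Conjecture 3 for a given $p$ is equivalent to
$$O_p(H)=1\ \Longrightarrow\ \lambda_p(H)\le a_p(H)\qquad\text{for all $p$-soluble }H. \tag{3}$$
Indeed, if the conjecture holds and $O_p(H)=1$, apply it to $C_p\wr H$ and use Lemma 3. If (3) holds and $G$ is $p$-soluble, put $H=G/O_p(G)$, which has $O_p(H)=1$. Then by (2), $\lambda_p(G)\le1+\lambda_p(H)\le1+a_p(H)\le1+a_p(G)$.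

So from now on the groups of interest have $O_p=1$. In that class there is a construction that raises both invariants. Fix a prime $q\equiv1\pmod p$. Such a prime exists: let $q$ divide $1+p+\cdots+p^{p-1}$, so $q\ne p$ and $p^p\equiv1\pmod q$; if $p\equiv1\pmod q$, the sum would be $\equiv p\not\equiv0$. Hence $p$ has order $p$ modulo $q$, and $p\mid q-1$. Let $X=C_q\rtimes\langle z\rangle$ be nonabelian of order $pq$; for $p=2$, $q=3$ this is $\mathrm{Sym}(3)$.

**Lemma 4.** *Let $O_p(H)=1$ and $G=X\wr H$. Then $O_p(G)=1$, $\lambda_p(G)=\lambda_p(H)+1$, and $a_p(G)=a_p(H)+1$.*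

*Proof.* Let $B=X^\Omega$ and $U=C_q^\Omega\trianglelefteq G$.

*The series.* An element of $G$ outside $B$ moves coordinates, so it does not centralize $U$. An element of $B$ centralizing $U$ has all its coordinates in $C_X(C_q)=C_q$. So $C_G(U)=U$. Since $[O_p(G),U]\le O_p(G)\cap U=1$, we get $O_p(G)\le U$ and $O_p(G)=1$. Let $Y=O_{p'}(G)\ge U$. As $B/U$ is a $p$-group, $Y\cap B=U$, so $[Y,B]\le Y\cap B=U$ and $Y$ centralizes $B/U\cong C_p^\Omega$. Elements outside $B$ permute these coordinates nontrivially, so $Y\le B$ and $Y=U$. Finally, the image of $O_p(G/U)$ in $G/B\cong H$ is a normal $p$-subgroup, hence trivial, so $O_p(G/U)=B/U$. Thus $O_{p'p}(G)=B$, and (1) gives $\lambda_p(G)=1+\lambda_p(H)$.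

*Upper bound for $a_p(G)$.* Let $P\le S_H\in\mathrm{Syl}_p(H)$ with $P$ $p$-unique in $H$ of order $p^{a_p(H)}$. Let $D=\langle(z,\dots,z)\rangle\le B$, which commutes with $H$. Put $P_0=D\times P\le S_0=\langle z\rangle^\Omega S_H\in\mathrm{Syl}_p(G)$. The image of $P_0$ in $G/B\cong H$ is $P$, so it is $p$-unique. Since $B/U$ is a $p$-group, $P_0U/U$ is $p$-unique in $G/U$ by Lemma 1(2). As $z$ fixes no nontrivial element of $C_q$, we have $C_U(S_0)\le C_U(P_0)\le C_U(D)=1$. By Lemma 1(3), $P_0$ is $p$-unique in $G$. So $a_p(G)\le a_p(H)+1$.

*Lower bound.* Let $P_0$ be $p$-unique in $G$ and $P_0\le S\in\mathrm{Syl}_p(G)$. Its image in $G/B\cong H$ is $p$-unique, so it has order at least $p^{a_p(H)}$. Suppose $P_0\cap B=1$. Then every nontrivial element of $P_0$ moves every coordinate. Take $1\ne u$ in one coordinate subgroup of $U$. The elements $u^y$ $(y\in P_0)$ lie in distinct coordinate subgroups, so $\prod_{y\in P_0}u^y$ is a nontrivial element of $C_U(P_0)$. But $S\cap B\in\mathrm{Syl}_p(B)$ is conjugate in $B$ to $\langle z\rangle^\Omega$, so $C_U(S)=1$. This contradicts Lemma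 1(3). So $P_0\cap B\ne1$ and $|P_0|\ge p^{a_p(H)+1}$. $\square$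

**Proof of Theorem C(i).** Put $H_0=1$ and $H_k=X\wr H_{k-1}$. By Lemma 4 and induction, $O_p(H_k)=1$ and $a_p(H_k)=\lambda_p(H_k)=k$. By Lemma 3, $C_p\wr H_k$ has $a_p=k$ and $\lambda_p=k+1$. All factors are soluble, so the group is soluble. $\square$

## Abelian operator groups, and why extraspecial ones differ when $p=3$

Let us try to prove (3) in its first nontrivial case, $a_p=1$, for the simplest shape of group. Let $G=V\rtimes H$, where $V$ is a faithful $\mathbb F_rH$-module with $r\ne p$, where $O_{p'}(H)=1$ and $R=O_p(H)$, and where $V=[V,R]$. Let $x\in H$ generate a $p$-unique subgroup of $G$ of order $p$, and let $x\in S\in\mathrm{Syl}_p(H)$. By Lemma 1(3) with $N=V$, $C_V(x)=C_V(S)\le C_V(R)$, and $C_V(R)=0$ by (C3). So *$x$ fixes no nonzero vector of $V$.*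

Suppose $R$ is abelian. Over $\overline{\mathbb F}_r$ the module splits into weight spaces $\{u: au=\lambda(a)u \text{ for all } a\in R\}$, with characters $\lambda$ of $R$, which $x$ permutes. If $x$ moved one of them, then for $u\ne0$ in it the vector $u+xu+\cdots+x^{p-1}u$ would be a sum of nonzero vectors from $p$ different weight spaces. It would be nonzero and fixed by $x$, which is impossible since fixed vectors do not appear under field extension. So $x$ fixes every weight. Hence $[R,x]$ acts trivially on $V$, so $[R,x]=1$ and $x\in C_H(R)\le R$ by (HH). Then $1$ is $p$-unique in $H/R$, which has trivial $O_p$. By Remark 2 it is a $p'$-group, and $\lambda_p(G)\le1$, as (3) demands.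

The argument stops exactly when $R$ is nonabelian: weights exist only for abelian subgroups, and we learn only that $x$ centralizes $Z(R)$. Let us look at the smallest such case. Let $R$ be extraspecial of order $p^3$, acting irreducibly and faithfully on $W$ of dimension $p$ over an algebraically closed field of characteristic $\neq p$, and let $x$ centralize $Z(R)$ but act nontrivially on $R/Z(R)\cong\mathbb F_p^2$. The commutator is a symplectic form there, so $x$ acts as an element of order $p$ of $SL_2(p)$, a transvection. Representatives of the $p^2$ cosets of $Z(R)$ form a basis of $\mathrm{End}(W)$ (this is proved in a more general setting in Lemma 8). Conjugation by $x$ permutes the $p^2$ lines they span, with $p$ fixed lines and $p-1$ orbits of length $p$. Each orbit contributes at most $1$ to the fixed space, so $\dim C_{\mathrm{End}(W)}(x)\le 2p-1$. On the other hand, suppose $x$ has order $p$ on $W$ and no eigenvalue $1$, and let $m_1,\dots,m_{p-1}$ be the multiplicities of its eigenvalues among the nontrivial $p$-th roots of unity. Then $\dim C_{\mathrm{End}(W)}(x)=\sum m_j^2$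 with $\sum m_j=p$.

- For $p=2$: $m_1=2$ and $4>3$. This is impossible.
- For $p=3$: the multiplicities $(2,1)$ give $5\le5$. This fits exactly, with eigenvalues $\omega,\omega,\omega^2$.
- For $p=5$: the multiplicities $(2,1,1,1)$ give $7\le9$, so the count does not exclude it. But transvections with different centers in $SL_2(p)$ generate $SL_2(p)$, which is not $p$-soluble for $p\ge5$.

So $p=3$ is the one prime where neither obstruction applies, and the computation tells us what to look for. We want an extraspecial group of order $27$ in $GL_3(4)$, extended by $SL_2(3)$, together with an element $\mathrm{diag}(\omega,\omega,\omega^2)$. Such a group is $GU_3(2)$.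

## Four frames in $\mathbb F_4^3$

Let $\mathbb F_4^\times=\langle\omega\rangle$, $\bar\alpha=\alpha^2$, $V=\mathbb F_4^3$, $h(u,v)=\sum u_i\bar v_i$, and let $H=GU_3(2)$ be the isometry group of $h$. Since $\alpha\bar\alpha=\alpha^3=1$ for $\alpha\ne0$, the value $h(v,v)$ is the number of nonzero coordinates of $v$ modulo $2$. In general $h(v,v)\in\mathbb F_2$; a point $\langle v\rangle$ is *nonisotropic* if $h(v,v)=1$. A *frame* is a set of three pairwise orthogonal nonisotropic points, such as
$$\mathcal F=\{\langle e_1\rangle,\langle e_2\rangle,\langle e_3\rangle\}.$$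

**Lemma 5.** *Let $\Delta\le H$ be the group of diagonal matrices of determinant $1$ and let $b$ be the permutation matrix with $be_i=e_{i+1}$ (indices mod $3$). Put $E=\Delta\langle b\rangle$. For a monomial matrix let $\pi$ denote the product of its nonzero entries.*

1. *$|H|=648$. There are four frames, and $H$ permutes them transitively. The stabilizer of $\mathcal F$ is the group of all monomial matrices over $\mathbb F_4^\times$. Such a matrix acts on the other three frames trivially if $\pi=1$ and as a $3$-cycle if $\pi\ne1$.*
2. *The kernel $L$ of $H$ on the frames has order $54$, and $H/L\cong\mathrm{Alt}(4)$. Moreover $E$ is normal in $H$, $|E|=27$, and $|L:E|=2$.*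
3. *Let $T/L$ be the normal four-subgroup of $H/L$. Then $O_{3'}(H)=1$, $O_3(H)=E$, $O_{3'}(H/E)=T/E$ has order $8$, and $|H/T|=3$. In particular $\lambda_3(H)=2$.*

*Proof.* (1) *We count frames.* There are $9$ vectors with one nonzero coordinate and $27$ with three, so $36$ vectors of norm $1$ and $12$ nonisotropic points. Let $h(v,v)=1$. Then $V=\langle v\rangle\oplus v^\perp$ and $v^\perp$ is a nondegenerate Hermitian plane. It contains a vector of norm $1$: otherwise all norms vanish, so $h(u,w)+h(w,u)=h(u+w,u+w)-h(u,u)-h(w,w)=0$. This says that the trace of $h(u,w)$ to $\mathbb F_2$ is $0$ for all $u,w$; replacing $u$ by its multiples gives $h=0$ on the plane, a contradiction. The orthogonal complement of a norm $1$ vector within the plane is a nondegenerate line, whose nonzero vectors have norm $1$. So $v^\perp$ is isometric to $\mathbb F_4^2$ with the standard form. There the norm $1$ vectors are the $6$ vectors with one nonzero coordinate; they form two points, and these are orthogonal. Consequently: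

- the number of ordered orthonormal bases of $V$ is $36\cdot6\cdot3=648$, and $H$ acts regularly on them, so $|H|=648$;
- each nonisotropic point lies in exactly one frame, so there are $12/3=4$ frames, permuted transitively by $H$.

*We name the frames.* The nine nonisotropic points outside $\mathcal F$ are the $\langle(v_1,v_2,v_3)\rangle$ with all $v_i\ne0$. The value $c=v_1v_2v_3$ depends only on the point, since $\mu^3=1$ for $\mu\in\mathbb F_4^\times$. Each $c\in\{1,\omega,\omega^2\}$ belongs to three points $\langle(1,\alpha,\beta)\rangle$, $\alpha\beta=c$. If $(1,\alpha,\beta)$ and $(1,\alpha',\beta')$ give distinct points with $\alpha\beta=\alpha'\beta'$, put $s=\alpha/\alpha'\ne1$. As $\bar\alpha'=\alpha'^{-1}$, their $h$-value is $1+s+s^{-1}=1+\omega+\omega^2=0$. So the other frames are $\mathcal F_c$, the set of points with invariant $c$.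

*The stabilizer.* A matrix that permutes the points of $\mathcal F$ is monomial, and every monomial matrix over $\mathbb F_4^\times$ is an isometry. It multiplies $v_1v_2v_3$ by $\pi$, so it maps $\mathcal F_c$ to $\mathcal F_{\pi c}$.

(2) By (1), $L$ consists of the monomial matrices with $\pi=1$. There are $27\cdot6=162$ monomial matrices, and $\pi$ takes each of three values equally often, so $|L|=54$. Thus $H/L$ embeds in $\mathrm{Sym}(4)$ with order $648/54=12$, so $H/L\cong\mathrm{Alt}(4)$. Now $L=\Delta\rtimes\mathrm{Sym}(3)$, with $\mathrm{Sym}(3)$ the permutation matrices, and $|\Delta|=9$. So $|E|=27$ and $|L:E|=2$. Hence $E$ is the normal Sylow $3$-subgroup of $L$; it is characteristic in $L\trianglelefteq H$, so $E\trianglelefteq H$.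

(3) We have $|T/E|=4\cdot2=8$ and $|H/T|=3$. The image of $O_3(H/E)$ in $H/L\cong\mathrm{Alt}(4)$ is a normal $3$-subgroup, so it is trivial. Hence $O_3(H/E)\le L/E$, which has order $2$, and so $O_3(H/E)=1$ and $O_3(H)=E$. Since $|H/E|=24$, the normal subgroup $T/E$ of order $8$ is $O_{3'}(H/E)$. Finally $O_{3'}(H)$ commutes with $E$. A matrix commuting with $\mathrm{diag}(1,\omega,\omega^2)\in\Delta$ is diagonal, and if it also commutes with $b$ it is scalar. The scalars in $H$ form a group of order $3$, so $O_{3'}(H)=1$. By (1), $\lambda_3(H)=2$ with series $1<E<T<H$. $\square$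

## The counterexample and its iterates

Let $G_1=V\rtimes H$ with $V=\mathbb F_4^3$ and $H=GU_3(2)$.

**Step 1: the $3$-length of $G_1$ is $2$, and $O_3(G_1)=1$.** This prepares Lemma 3. Since $V$ is abelian and $H$ acts faithfully, $C_{G_1}(V)=V$. As $[O_3(G_1),V]\le O_3(G_1)\cap V=1$, we get $O_3(G_1)\le V$, so $O_3(G_1)=1$. Also $O_{3'}(G_1)\ge V$ and $O_{3'}(G_1)/V\le O_{3'}(G_1/V)\cong O_{3'}(H)=1$. So the upper $3$-series is $N_0=V$, $P_1=VE$, $N_1=VT$, $P_2=G_1$, and $\lambda_3(G_1)=2$.

**Step 2: $a_3(G_1)=1$.** We exhibit a $3$-unique subgroup of order $3$. Let $x=\mathrm{diag}(\omega,\omega,\omega^2)\in H$ and $P=\langle x\rangle$, of order $3$. Here $\pi(x)=\omega^4=\omega\ne1$, so $x\notin L$ and $P\cap E=1$. As $|H/E|=24$, the group $PE/E$ of order $3$ is a Sylow $3$-subgroup of $H/E$. A Sylow subgroup is $3$-unique, so $P$ is $3$-unique in $H$ by Lemma 1(2) with $N=E$. Next take $N=V$ in $G_1$, and let $P\le S\in\mathrm{Syl}_3(G_1)$. The image of $P$ in $G_1/V\cong H$ is $3$-unique. Since $x$ has no eigenvalue $1$, $C_V(S)\le C_V(P)=0$. By Lemma 1(3), $P$ is $3$-unique in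 $G_1$. So $a_3(G_1)\le1$. It is not $0$, because $O_3(G_1)=1$ and $3$ divides $|G_1|$ (Remark 2).

So $G_1$ violates (3). One can check that it is the configuration predicted by the dimension count: $x$ centralizes $\Delta$, and $xbx^{-1}b^{-1}=\mathrm{diag}(\omega^2,1,\omega)\in\Delta$ is not scalar, so $x$ acts on $E/Z(E)$ as a nontrivial transvection.

**Step 3: proof of Theorem A.** We add the free layer. For $G=C_3\wr G_1$, Lemma 3 gives $a_3(G)=1$ and $\lambda_3(G)=3>2=a_3(G)+1$. The group $H$ is soluble, having the series $1<E<L<T<H$ with factors of orders $27,2,4,3$. Hence $G_1$ and $G$ are soluble. This disproves Conjecture 3. $\square$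

**Step 4: proof of Theorem C(ii).** We raise both invariants by the same amount first. Let $p=3$, start from $G_1$ ($a_3=1$, $\lambda_3=2$, $O_3=1$), and apply $X\wr(-)$ of Lemma 4 $k-1$ times. This gives a soluble group with $a_3=k$, $\lambda_3=k+1$, $O_3=1$. By Lemma 3, $C_3\wr(-)$ of it has $a_3=k$ and $\lambda_3=k+2$. $\square$

## Theorem B reduced to groups with $O_p=1$

**Proposition 6.** *Let $G$ be $p$-soluble with $O_p(G)=1$ and with a $p$-unique subgroup $\langle x\rangle$ of order $p$. Then $\lambda_p(G)\le1$ if $p\ne3$, and $\lambda_3(G)\le2$ if $p=3$. If $p=3$ and $\lambda_3(G)=2$, then $G$ has a section isomorphic to $SL_2(3)$.*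

**Proof of Theorem B from Proposition 6.** Let $P$ be $p$-unique in $G$ of order $p$, and let $G_0=G/O_p(G)$, so $O_p(G_0)=1$ and $\lambda_p(G)\le\lambda_p(G_0)+1$ by (2). The image of $P$ in $G_0$ is $p$-unique by Lemma 1(1). If it is trivial, $G_0$ is a $p'$-group by Remark 2, and $\lambda_p(G)\le1$. Otherwise it has order $p$, and Proposition 6 gives $\lambda_p(G)\le2$ for $p\ne3$ and $\lambda_3(G)\le3$ for $p=3$. If $\lambda_3(G)=3$, then $\lambda_3(G_0)=2$, so $SL_2(3)$ is a section of $G_0$, hence of $G$. If $A/A_0\cong SL_2(3)$ with $A_0\trianglelefteq A\le G$, a Sylow $2$-subgroup of $A$ maps onto $Q_8$, so Sylow $2$-subgroups of $G$ are nonabelian. Theorem C with $k=1$ shows that both bounds are attained. $\square$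

The rest of the lecture proves Proposition 6. Its plan is the attempt made above, carried past the point where it stopped: a critical subgroup replaces $R$, and the count in $\mathrm{End}(W)$ replaces weights.

**Standing notation.** Assume $\lambda_p(G)\ge2$. Let $x\in S\in\mathrm{Syl}_p(G)$, $K=O_{p'}(G)$, and $R=S\cap O_{p'p}(G)$, so that $R$ is a Sylow $p$-subgroup of $O_{p'p}(G)$ and $KR=O_{p'p}(G)$. Put $\bar G=G/K$, $\bar R=KR/K=O_p(\bar G)\cong R$, and $\hat G=\bar G/\bar R$. Then $O_p(\hat G)=1$ and $O_{p'}(\bar G)=1$, and (HH) gives
$$C_G(K)\le K,\qquad C_{\bar G}(\bar R)\le\bar R. \tag{4}$$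
Moreover $x\notin KR$. Otherwise $1$ is $p$-unique in $\hat G$ by Lemma 1(1), so $\hat G$ is a $p'$-group by Remark 2, and $\lambda_p(G)\le1$.

## Fixed-point-free modules and the critical subgroup

**Step 1: build modules on which all conjugates of $x$ are fixed-point-free and $R$ acts faithfully.** "Fixed-point-free" means: no nonzero fixed vector.

By the Frattini argument in $KR\trianglelefteq G$, we have $G=KM$ with $M=N_G(R)$. Since $R=S\cap KR\trianglelefteq S$, also $S\le M$. For each prime $r$ dividing $|K|$ use (C1) to choose an $S$-invariant Sylow $r$-subgroup $K_r$ of $K$. For $m\in M$, the group $K_r^m$ is again an $R$-invariant Sylow $r$-subgroup of $K$. By (C1) it equals $K_r^c$ for some $c\in C_K(R)\le M$. So with $M_r=N_M(K_r)$ we have $mc^{-1}\in M_r$. As $M$ normalizes $C_K(R)$, we get $M=C_K(R)M_r$ and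
$$KM_r=G,\qquad S\le M_r. \tag{5}$$
Also $[M_r\cap K,R]\le K\cap R=1$. So the conjugation action of $M_r$ on $R$ factors through $M_r/(M_r\cap K)\cong\bar G$, and it is the action of $\bar G$ on $\bar R\cong R$. From now on we let $\bar G$ act on $R$ in this way.

Put $V_r=K_r/\Phi(K_r)$ and $U_r=[V_r,R]$. Since $R\trianglelefteq M_r$, both are $\mathbb F_rM_r$-modules (with $m$ acting by $v\mapsto mvm^{-1}$). By Lemma 1(3) with $N=K$, $C_{K_r}(x)\le C_K(S)\le C_K(R)$. By (C2), $C_{V_r}(x)$ is the image of $C_{K_r}(x)$, so $C_{V_r}(x)\le C_{V_r}(R)$. By (C3), $V_r=C_{V_r}(R)\oplus U_r$, hence $C_{U_r}(x)=0$. Let $\tilde U_r=U_r\otimes\overline{\mathbb F}_r$. The equation $xu=u$ is linear, so $x$ is fixed-point-free on $\tilde U_r$ as well, and so is every $M_r$-conjugate of $x$. By (5), every $\bar G$-conjugate of $\bar x$ is the image of an $M_r$-conjugate of $x$, for any $r$ we like.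

Finally, suppose an element of $R$ acts trivially on all $U_r$. It is trivial on each $V_r=C_{V_r}(R)\oplus U_r$, hence on each $K_r$ by (C2), hence on $K$, which the $K_r$ generate. By (4) it lies in $K\cap R=1$. So
$$\text{only } 1\in R \text{ acts trivially on all } U_r. \tag{6}$$

**Lemma 7.** *Let $r\ne p$, let $\tilde U$ be a finite-dimensional $\overline{\mathbb F}_r$-space, and let $y$ be a fixed-point-free linear map of $\tilde U$ with $y^p=1$ that normalizes an abelian $p$-group $A$ of linear maps of $\tilde U$. Then $y$ fixes every weight of $A$ on $\tilde U$.*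

*Proof.* Since $r\ne p$, $A$ is diagonalizable, and $\tilde U$ is the direct sum of its weight spaces. If $u$ has weight $\lambda$, then $a(yu)=y(y^{-1}ay)u=\lambda(y^{-1}ay)\,yu$, so $y$ permutes the weight spaces. If it moves one, the orbit has length $p$, and for $u\ne0$ in it $\sum_{i=0}^{p-1}y^iu$ is nonzero and fixed by $y$, a contradiction. $\square$

**Step 2: find an $\bar X$-invariant symplectic space that still sees the $p'$-elements.** Let $C$ be a critical subgroup of $R$ as in (Cr), and $Z=Z(C)$. Both are characteristic in $R$, so they are invariant under $\bar G$. Let $\bar X$ be the normal closure of $\bar x$ in $\bar G$; it is generated by the $\bar G$-conjugates of $\bar x$.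

*$\bar X$ centralizes $Z$.* Apply Lemma 7 to the image of $Z$ on $\tilde U_r$ and to $y=x$. Every weight $\lambda$ of $Z$ satisfies $\lambda(xzx^{-1})=\lambda(z)$, so $[Z,x]$ acts trivially on $\tilde U_r$. This holds for all $r$, so $[Z,x]=1$ by (6). Now $C_{\bar G}(Z)$ is normal in $\bar G$ and contains $\bar x$, so it contains $\bar X$.

*The spaces $E_\lambda$.* For a weight $\lambda$ of $Z$ on $\tilde U_r$ (any $r$), let
$$D_\lambda=\{c\in C:\lambda([c,C])=1\},\qquad E_\lambda=C/D_\lambda .$$
Since $[C,C]\le Z$, commutators in $C$ are multiplicative in each variable, so $D_\lambda$ is a subgroup containing $Z$, and $E_\lambda$ is elementary abelian. As $c^p\in Z$, $[c,d]^p=[c^p,d]=1$, so $\lambda([c,d])$ is a $p$-th root of unity. Identifying these roots with $\mathbb F_p$, $\lambda([c,d])$ induces an alternating $\mathbb F_p$-form on $E_\lambda$, nondegenerate by definition of $D_\lambda$. For $g\in\bar X$ we have $[gcg^{-1},gdg^{-1}]=g[c,d]g^{-1}=[c,d]$, because $g$ centralizes $Z$. So $\bar X$ normalizes $D_\lambda$ and preserves the form on $E_\lambda$.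

*Nothing is lost.* If $c$ lies in $D_\lambda$ for all $r$ and $\lambda$, then $[c,C]\le Z$ is killed by all weights, so it acts trivially on all $U_r$, and $[c,C]=1$ by (6). Hence
$$\bigcap_{r,\lambda}D_\lambda=Z,\qquad\text{so } C/Z \text{ embeds } \bar X\text{-equivariantly in } \prod_{r,\lambda} E_\lambda. \tag{7}$$

A consequence, used twice: *a $p'$-element $y\in\bar X$ that acts trivially on every $E_\lambda$ is trivial.* Indeed $y$ acts trivially on $C/Z$ by (7), and on $Z$ because $y\in\bar X$; hence on $C$ by (C2), hence on $R$ by (Cr). So $y\in C_{\bar G}(\bar R)\le\bar R$ by (4), and $y=1$.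

For a concrete picture, in $G_1$ with $p=3$ we have $K=V$, and we may take $R=C=E$; $Z$ is the scalar group, and for each weight $E_\lambda=E/Z\cong\mathbb F_3^2$.

## How far conjugates of $x$ can move $E_\lambda$

**Lemma 8.** *Let $x'$ be a $\bar G$-conjugate of $\bar x$, $\lambda$ a weight, $E=E_\lambda$, and $d=\operatorname{rank}(x'-1\mid E)$. Then $p^d\le(p-1)^2$. Hence $d=0$ if $p=2$, and $d\le1$ if $p$ is odd.*

*Proof.* Let $\lambda$ be a weight on $\tilde U_r$. By Step 1 we realize $x'$ as an $M_r$-conjugate of $x$, acting on $\tilde U_r$ fixed-point-freely with $x'^p=1$.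

*Cut down to a space where $D=D_\lambda$ acts by scalars.* Since $x'$ centralizes $Z$, it preserves the weight space $U_\lambda\ne0$ of $Z$; $C$ preserves it too. The group $[D,C]$ acts on $U_\lambda$ through $\lambda([D,C])=1$, so the image of $D$ in $GL(U_\lambda)$ is central in the image of $C$; in particular it is abelian. By Step 2, $x'$ normalizes $D$. Let $\nu$ be a weight of $D$ on $U_\lambda$. By Lemma 7 on $U_\lambda$, $x'$ preserves the weight space $U_\nu\ne0$, and $C$ preserves $U_\nu$ since $D$ is central in its action. On $U_\nu$ the group $D$ acts by scalars.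

*The image of $C$ spans a matrix algebra.* For $e\in E$ let $c_e$ be the action on $U_\nu$ of a representative of $e$ in $C$; it is determined up to a nonzero scalar. Conjugation by $c_f$ multiplies $c_e$ by $\lambda([f,e])$. By nondegeneracy, distinct $e$ give distinct characters $f\mapsto\lambda([f,e])$. So the $c_e$ lie in distinct simultaneous eigenspaces of these conjugations, and are linearly independent. Their span $\mathcal A$ is closed under multiplication and has dimension $|E|=p^{2n}$, where $2n=\dim E$. A nonzero two-sided ideal of $\mathcal A$ is stable under conjugation by all $c_f$. These conjugations are simultaneously diagonal on $\mathcal A$ with the one-dimensional eigenspaces $\langle c_e\rangle$, so the ideal contains some $c_e$, which is invertible. Hence $\mathcal A$ is simple. Over the algebraically closed field, $\mathcal A\cong\mathrm{End}(W)$ with $\dim W=p^n$, and $U_\nu=W\otimes T$ with $\mathcal A$ acting on $W$.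

*Factor $x'$.* Since $x'$ normalizes the image of $C$, it normalizes $\mathcal A$. By Skolem–Noether it induces on $\mathcal A$ the conjugation by some $g\in GL(W)$. Then $(g\otimes1)^{-1}x'$ centralizes $\mathrm{End}(W)\otimes1$, so $x'=g\otimes\tau$ on $U_\nu$. From $g^p\otimes\tau^p=1$, $g^p$ is a scalar $\mu$ and $\tau^p=\mu^{-1}$. Dividing $g$ by a $p$-th root of $\mu$ and multiplying $\tau$ by it, we may assume $g^p=1=\tau^p$. Let $\zeta$ be an eigenvalue of $\tau$, a $p$-th root of unity; replace $g$ by $\zeta g$ and $\tau$ by $\zeta^{-1}\tau$. Now $\tau t=t$ for some $t\ne0$. If $gw=w$ with $w\ne0$, then $x'$ would fix $w\otimes t\ne0$. So $g$ has no eigenvalue $1$.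

*Count in two ways.* Since $r\ne p$, $g$ is diagonalizable. Let $m_1,\dots,m_{p-1}$ be the multiplicities of the nontrivial $p$-th roots of unity, so $\sum m_j=p^n$. By Cauchy–Schwarz,
$$\dim C_{\mathrm{End}(W)}(g)=\sum_{j=1}^{p-1}m_j^2\ \ge\ \frac{p^{2n}}{p-1}.$$
On the other hand, conjugation by $x'$, that is, by $g$, permutes the $p^{2n}$ lines $\langle c_e\rangle$ of $\mathcal A$ as $x'$ permutes $E$. It fixes $p^{2n-d}$ lines, and the other orbits have length $p$. The fixed space is the direct sum of its parts in the orbits, and each orbit contributes at most $1$, since a fixed element in the span of an orbit is determined by its component in one line. Therefore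
$$\frac{p^{2n}}{p-1}\le p^{2n-d}+\frac{p^{2n}-p^{2n-d}}{p}.$$
Dividing by $p^{2n}$ gives $\frac1{p-1}-\frac1p\le p^{-d}\big(1-\frac1p\big)$, that is, $\frac1{p(p-1)}\le p^{-d}\,\frac{p-1}{p}$, or $p^d\le(p-1)^2$. For $p=2$ this forces $d=0$; for odd $p$, $(p-1)^2<p^2$ forces $d\le1$. $\square$

## Symplectic transvections force $p=3$

A *transvection* of a vector space $F$ is $t=1+u$ with $\operatorname{rank}u=1$ and $u^2=0$; its *center* is the line $u(F)$. Example: $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ has center $\langle e_1\rangle$. Over $\mathbb F_p$, a nontrivial upper and a nontrivial lower unitriangular $2\times2$ matrix generate $SL_2(p)$, since their powers give all elementary matrices.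

**Step 3: if $\lambda_p(G)\ge2$, then $p=3$ and $G$ has a section $SL_2(3)$.** This proves Proposition 6 for $p\ne3$, and its last assertion.

*$\bar X$ contains $p'$-elements.* Let $\bar L/\bar R=O_{p'}(\hat G)$. The image $\hat x$ of $x$ in $\hat G$ is nontrivial of order $p$, because $x\notin KR$, so it is not in $O_{p'}(\hat G)$. By (HH) for $\hat G$ it does not centralize $O_{p'}(\hat G)$, so $[\bar L,\bar x]\not\le\bar R$. Since $[\bar L,\bar x]\le\bar X\cap\bar L$, we get $\bar X\cap\bar L\not\le\bar R$. The image of $\bar X\cap\bar L$ in $\bar L/\bar R$ is a nontrivial $p'$-group. So $\bar X\cap\bar L$ contains a nontrivial element $y$ of $q$-power order for some prime $q\ne p$.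

*Pass to some $E_\lambda$.* By the consequence of (7), $y$ acts nontrivially on some $E=E_\lambda$. Let $X_E$ be the image of $\bar X$ in $Sp(E)$. It is $p$-soluble, it is not a $p$-group, and it is generated by the images of the conjugates $x'$ of $\bar x$. If $p=2$, Lemma 8 makes all these images trivial, a contradiction. So $p$ is odd, and each image is $1$ or an isometry $g$ with $\operatorname{rank}(g-1)=1$.

*Such a $g$ is a symplectic transvection.* Write $gv=v+\varphi(v)a$ with $\varphi\ne0$. From $(gv,gw)=(v,w)$ and $(a,a)=0$ we get $\varphi(w)(v,a)+\varphi(v)(a,w)=0$, that is, $\varphi(w)(v,a)=\varphi(v)(w,a)$. Choosing $w$ with $(w,a)\ne0$ gives $\varphi(v)=\alpha(v,a)$ with a constant $\alpha\ne0$, so $gv=v+\alpha(v,a)a$.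

*Two noncommuting ones.* Let $v\mapsto v+\alpha(v,a)a$ and $v\mapsto v+\beta(v,b)b$ be two of these. If $(a,b)=0$, both products send $v$ to $v+\alpha(v,a)a+\beta(v,b)b$, so they commute. If this happened for all pairs, $X_E$ would be an abelian group generated by elements of order $p$, so a $p$-group, a contradiction. So some pair has $(a,b)\ne0$. Then $E=\langle a,b\rangle\oplus\langle a,b\rangle^\perp$. The pair acts trivially on the second summand, and in the basis $a,b$ of the first it acts by a nontrivial upper and a nontrivial lower unitriangular matrix. So the pair generates a subgroup of $X_E$ isomorphic to $SL_2(p)$. For $p\ge5$ the group $SL_2(p)$ is not $p$-soluble, because $PSL_2(p)$ is nonabelian simple of order divisible by $p$. Hence $p=3$, and $SL_2(3)$ is a subgroup of the section $X_E$ of $G$. $\square$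

## Irreducible 3-soluble transvection groups over $\mathbb F_3$

It remains to prove $\lambda_3(G)\le2$ when $p=3$. For this we must know all of $X_E$, not just one subgroup. We use these facts about $SL_2(3)$: it has order $24$, with a normal Sylow $2$-subgroup $Q_8$ containing $-1$; its four Sylow $3$-subgroups correspond to the four lines of $\mathbb F_3^2$ (each consists of $1$ and the transvections centered at one line).

**Lemma 9.** *Let $F$ be a finite-dimensional $\mathbb F_3$-space and $1\ne Y\le GL(F)$ irreducible, $3$-soluble, and generated by transvections. Then $\dim F=2$ and $Y=SL_2(3)$.*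

*Proof.* A normal $3$-subgroup of $Y$ has a nonzero fixed space on $F$, which is $Y$-invariant, hence equal to $F$. So $O_3(Y)=1$. Let $N=O_{3'}(Y)$; by (HH), $C_Y(N)\le N$. Let $t$ be a generating transvection. It has order $3$, so $t\notin N$, so $t$ does not centralize $N$, and the class $t^N=\{t^n:n\in N\}$ has at least two elements. Write each $t_i\in t^N$ as $t_i=1+u_i$, $u_i(v)=\varphi_i(v)a_i$, $\varphi_i(a_i)=0$.

*(α) If $t_1\ne t_2$ in $t^N$, then $\varphi_1(a_2)\ne0\ne\varphi_2(a_1)$.* This says that two elements of $t^N$ interact strongly. Suppose $\varphi_1(a_2)=0$. Then $u_1u_2=0$, and $u_1^2=u_2^2=0$. So the algebra generated by $u_1,u_2$ is spanned by $u_1,u_2,u_2u_1$, and any product of three generators vanishes. Adding $1$ to the elements of this nilpotent algebra gives a group of $3$-power order, so $\langle t_1,t_2\rangle$ is a $3$-group. It lies in $N\langle t\rangle$, whose Sylow $3$-subgroups have order $3$, so $t_2\in\langle t_1\rangle$. Being $N$-conjugate, $t_1$ and $t_2$ have the same image in $N\langle t\rangle/N$. Since $\langle t_1\rangle\cap N=1$, we get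 $t_2=t_1$, a contradiction. The case $\varphi_2(a_1)=0$ is symmetric.

*A plane.* This step finds the space $D$ that will turn out to be $F$. Choose $t_1\ne t_2$ in $t^N$ and let $D=\langle a_1,a_2\rangle$. By (α), $a_2\notin\langle a_1\rangle$, so $D$ is a plane. If $v=\alpha a_1+\beta a_2\in\ker\varphi_1\cap\ker\varphi_2$, then $\beta\varphi_1(a_2)=0=\alpha\varphi_2(a_1)$, so $v=0$. Hence
$$F=D\oplus(\ker\varphi_1\cap\ker\varphi_2). \tag{8}$$
The group $J=\langle t_1,t_2\rangle$ is trivial on the second summand. On $D$, in the basis $a_1,a_2$, it is generated by a nontrivial upper and a nontrivial lower unitriangular matrix. So $J\cong SL_2(3)$. As $J\le N\langle t\rangle$ and $J\not\le N$, $J\cap N$ is a normal subgroup of index $3$ in $J$, so $B:=J\cap N=O_2(J)\cong Q_8$. Since $J=B\langle t_1\rangle$, $B$ permutes the four Sylow $3$-subgroups of $J$ transitively, and hence also the four lines of $D$. Therefore $B$ is irreducible on $D$, and for each line of $D$ there is a $B$-conjugate of $t_1$ centered at that line. This conjugate lies in $t^N$, as $B\le N$.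

*$D$ is $N$-invariant.* Let $t_3\in t^N$. The functional $\varphi_3|_D$ kills some line $\langle b\rangle$ of $D$. Let $t_4\in t^N$ have center $\langle b\rangle$. Then $\varphi_3(b)=0$, so (α) gives $t_3=t_4$, and $a_3\in\langle b\rangle\le D$. So $D=\sum_{t'\in t^N}[F,t']$, which is $N$-invariant. It is $N$-irreducible, since $B\le N$ is irreducible on it.

*$F=D$.* By Clifford's theorem $F|_N$ is the direct sum of its homogeneous components, which $Y$ permutes transitively. If a generating transvection $t'$ moved a component of dimension $m$, it would permute three components cyclically, and on their sum $t'-1$ would have rank $3m-m=2m\ge2$, a contradiction. So all generators fix all components. There is only one, and $F|_N\cong D^e$. The central involution of $B\le N$ is $-1$ on $D$, hence on $F$. But it is trivial on the second summand of (8). So that summand is $0$ and $F=D$. Finally $SL_2(3)=J\le Y\le SL_2(3)$, because transvections have determinant $1$. $\square$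

## The bound $\lambda_3(G)\le2$

**Step 4: describe $\bar X$ modulo a $3$-group.** We return to the standing notation with $p=3$. For each weight $\lambda$ consider the $\bar X$-composition factors $F$ of $E_\lambda$. By Lemma 8 and the computation in Step 3, each $\bar G$-conjugate $x'$ of $\bar x$ acts on $E_\lambda$ as $1$ or as a symplectic transvection. Thus $\operatorname{rank}(x'-1)\le1$ and $(x'-1)^2=0$ on $E_\lambda$, and the same holds on each $F$. So $x'$ is $1$ or a transvection on $F$. The image of $\bar X$ in $GL(F)$ is irreducible, $3$-soluble, and generated by such elements. By Lemma 9 it is $1$ or isomorphic to $SL_2(3)$.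

Let $J_0$ be the kernel of $\bar X$ on the direct sum of all these $F$ (over all $r,\lambda$), so that $\bar X/J_0$ embeds in a direct product of copies of $SL_2(3)$. Let $y\in J_0$ be a $3'$-element. It is trivial on all composition factors of each $E_\lambda$, hence on each $E_\lambda$ by (C2), hence $y=1$ by the consequence of (7). So $J_0$ is a $3$-group, normal in $\bar X\trianglelefteq\bar G$, and
$$J_0\le O_3(\bar X)\le O_3(\bar G)=\bar R.$$

**Step 5: $x$ disappears in the third layer.** Put $\hat X=\bar X\bar R/\bar R\cong\bar X/(\bar X\cap\bar R)$, a normal subgroup of $\hat G$. Since $J_0\le\bar X\cap\bar R$, $\hat X$ is a quotient of a subgroup of a direct product of copies of $SL_2(3)$. Such a product has a normal Sylow $2$-subgroup with quotient a $3$-group. The property of having a normal $3'$-subgroup whose quotient is a $3$-group passes to subgroups and quotients, so $\hat X/O_{3'}(\hat X)$ is a $3$-group. As $O_{3'}(\hat X)$ is characteristic in $\hat X\trianglelefteq\hat G$, it lies in $O_{3'}(\hat G)$. So the image of $\hat X$ in $\hat G/O_{3'}(\hat G)$ is a normal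 $3$-subgroup, and
$$\hat x\in\hat X\le O_{3'3}(\hat G).$$
Hence the image of $\langle x\rangle$ in $\hat G/O_{3'3}(\hat G)$ is trivial, and by Lemma 1(1) it is $3$-unique there. This group has trivial $O_3$, so by Remark 2 it is a $3'$-group. The series $1\le O_{3'}(\hat G)\le O_{3'3}(\hat G)\le\hat G$ now has at most one $3$-factor, so $\lambda_3(\hat G)\le1$. Since $\hat G\cong G/O_{3'3}(G)$, (1) gives
$$\lambda_3(G)=1+\lambda_3(\hat G)\le2 .$$
This completes the proof of Proposition 6, and with it of Theorem B. $\blacksquare$
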